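# A density-one Martin-Löf random point that fails an Oberwolfach test

## 1. Grains, and the price of breaking all of them

Throughout, $\lambda$ is Lebesgue measure, and all intervals are closed, nondegenerate and contained in $[0,1]$. Let $f_0\le f_1\le f_2\le\cdots$ be nonnegative step functions on $[0,1]$ with finitely many pieces, and let $f=\sup_s f_s$. Think of $f_s$ as the mass that an opponent has put down by stage $s$. The opponent never takes mass back and has the total budget $\int f\le 2$.

**Definition (nodes and grains, provisional form).** A *node* $\nu$ has a region $\mathrm{reg}(\nu)$, which is an interval, a starting stage $s_\nu$, a tolerance $\delta>0$, and finitely many non-overlapping intervals inside $\mathrm{reg}(\nu)$, called its *grains*. A grain $K$ of $\nu$ is *broken* at stage $s\ge s_\nu$ if there is an interval $I$ with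
$$I\subseteq \mathrm{reg}(\nu),\qquad I\cap K\neq\emptyset,\qquad |I|\ge \tfrac14|K|,\qquad \int_I (f_s-f_{s_\nu})>\delta|I|. \tag{1}$$
The node is *exhausted* if all its grains are broken.

Because $f_s$ is nondecreasing in $s$, a broken grain stays broken. A grain that is never broken sees, in every interval that touches it, lies in the region, and is not much shorter than the grain, an average of new mass of at most $\delta$.

**Example.** Let the region be $[0,1]$, $K=[\frac12,\frac58]$ and $\delta=1$. If $f_s-f_{s_\nu}=3\cdot 1_{[5/8,3/4]}$, then $K$ is broken although no mass lies in its interior: take $I=[\frac58,\frac34]$, which touches $K$ at $\frac58$ and has average $3$. If $f_s-f_{s_\nu}=3\cdot1_{[7/8,1]}$, then $K$ is not broken. Indeed an interval $I=[a,b]$ that meets $K$ has $a\le\frac58$, and it carries mass only if $b>\frac78$. Its mass is then $3(b-\frac78)$, and $3(b-\frac78)>b-a\geq b-\frac58$ would force $b>1$. Mass at a distance is tolerated in proportion to the distance.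

**Lemma 1 (price of a node).** If every grain of $\nu$ is broken at stage $t$, and the grains have total measure $\mu$, then
$$\int_{\mathrm{reg}(\nu)}(f_t-f_{s_\nu})\ \ge\ \frac{\delta\mu}{11}.$$

**Proof.** For each grain $K$ choose an interval $I_K$ as in (1) with $s=t$. Go through these finitely many intervals in order of decreasing length and keep an interval if it is disjoint from all those kept before. Let $I_1,I_2,\dots$ be the kept ones. They are disjoint, and every $I_K$ meets some $I_j$ with $|I_j|\ge|I_K|$. Let $p\in K$. From $p$ we reach a point of $K\cap I_K$ within distance $|K|$, and from there a point of $I_K\cap I_j$ within distance $|I_K|$. Since $|K|\le4|I_K|$, the distance from $p$ to $I_j$ is at most $|K|+|I_K|\le5|I_K|\le 5|I_j|$. So the grains are covered by the sets of points within $5|I_j|$ of $I_j$, each of length at most $11|I_j|$. Hence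
$$\mu\le 11\sum_j|I_j|\le\frac{11}{\delta}\sum_j\int_{I_j}(f_t-f_{s_\nu})\le\frac{11}{\delta}\int_{\mathrm{reg}(\nu)}(f_t-f_{s_\nu}),$$
because the $I_j$ are disjoint subintervals of $\mathrm{reg}(\nu)$. $\square$

Nodes will be attached to *windows*. A window is a binary string $\sigma$ of weight $w(\sigma)=2^{-|\sigma|}$, and it carries a finite list $L(\sigma)$ of nodes whose grains have total measure at most $w(\sigma)$. We approximate a real $\alpha$ from the left, and while the approximation is in $\sigma$ the nodes of $L(\sigma)$ are on offer to the opponent. If two nodes of the same list have disjoint regions, the opponent must pay for each of them separately to exhaust both, while $\alpha$ crosses $\sigma$ only once. The proof turns on this sharing of one movement of $\alpha$ by several nodes.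

The purpose is to produce a point $z$ that lies in an infinite nested sequence of never-broken grains with tolerances tending to $0$, belonging to windows along $\alpha$. If $f$ is a universal opponent, then $z$ sees little late mass near it at every scale, and this will make it a density-one point. At the same time the grains indexed by prefixes of $\alpha$ form a randomness test which $z$ fails.

## 2. Density-one points and Oberwolfach tests

We identify infinite binary sequences with reals in $[0,1]$ through binary expansions. Write $\alpha\upharpoonright n$ for the first $n$ bits of the binary expansion of $\alpha$, and $D$ for the set of dyadic rationals in $[0,1]$. Outside $D$ the expansion is unique. For a string $\rho$, $[\rho]$ is the closed dyadic interval of reals that have an expansion extending $\rho$, and $0.\rho$ is its left endpoint.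

The background notions are these. A class is *effectively open* ($\Sigma^0_1$) if it is the union of a computably enumerable (c.e.) family of basic open sets, and *effectively closed* ($\Pi^0_1$) if its complement is effectively open. A *Martin-Löf test* is a uniformly $\Sigma^0_1$ sequence $(U_n)$ with $\lambda(U_n)\le2^{-n}$. A sequence $Z$ is *Martin-Löf (ML) random* if $Z\in\bigcap_nU_n$ for no such test. There is a universal ML test, each of whose members contains every sequence that is not ML random. A real is *left-c.e.* if it is the limit of a computable nondecreasing sequence of rationals. A function $h:[0,1]\to[0,\infty]$ is *lower semicomputable* if the sets $\{h>q\}$, $q$ rational, are uniformly effectively open.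

**Definition (density-one point).** For measurable $\mathcal P\subseteq[0,1]$ and $z\in[0,1]$, the lower density of $\mathcal P$ at $z$ is
$$\underline\rho(\mathcal P\mid z)=\liminf_{\gamma\to0^+}\Big\{\tfrac{\lambda(\mathcal P\cap I)}{|I|}: I\text{ a closed interval},\ z\in I,\ 0<|I|<\gamma\Big\}.$$
The real $z$ is a *density-one point* if $\underline\rho(\mathcal P\mid z)=1$ for every $\Pi^0_1$ class $\mathcal P$ with $z\in\mathcal P$.

The intervals need not be dyadic or centered at $z$. For example, $\mathcal P=[0,\frac12]$ has lower density $0$ at $z=\frac12$ because of the intervals $[\frac12,\frac12+\gamma]$, so $\frac12$ is not a density-one point.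

**Definition (Oberwolfach randomness).** An *Oberwolfach test* is a pair $\langle(\mathcal G_\sigma)_{\sigma\in2^{<\omega}},\alpha\rangle$, where $\alpha$ is a left-c.e. real and $(\mathcal G_\sigma)$ is a uniformly $\Sigma^0_1$ family with $\lambda(\mathcal G_\sigma)\le2^{-|\sigma|}$ for every $\sigma$ and $\mathcal G_\tau\subseteq\mathcal G_\sigma$ whenever $\sigma\preceq\tau$. A sequence $Z$ *fails* the test if $Z\in\bigcap_n\mathcal G_{\alpha\upharpoonright n}$, and *passes* it otherwise. $Z$ is *Oberwolfach random* if it passes every Oberwolfach test.

Two facts are known: every Oberwolfach random set is ML random, and every Oberwolfach random point is a density-one point. The paper "Coherent Randomness Tests And Computing The $K$-Trivial Sets" (https://typeset.io/pdf/coherent-randomness-tests-and-computing-the-k-trivial-sets-h9h3cfxndz.pdf) is the source of the question whether there is a density-one ML random point which is not Oberwolfach random. The answer is yes.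

**Theorem A.** There is $z\in[0,1]$ which is ML random, is a density-one point, and fails an Oberwolfach test.

**Theorem B.** (i) The point $z$ can be chosen so that, moreover, for every integrable lower semicomputable $h:[0,1]\to[0,\infty]$ we have $h(z)<\infty$ and $\frac1{|I|}\int_I|h-h(z)|\to0$ as $|I|\to0$, $z\in I$. (ii) Every $\Pi^0_1$ class of positive measure contains a point as in Theorem A.

Together with the known facts, Theorem A says that the Oberwolfach random points form a proper subclass of the ML random density-one points.

## 3. Computable $\alpha$, and $z=\alpha$

Two easy attempts at Theorem A can be settled by hand.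

Suppose first that $\alpha$ is computable. Then its binary expansion $X$ is computable, and $(\mathcal G_{X\upharpoonright n})_n$ is a uniformly $\Sigma^0_1$ sequence with $\lambda(\mathcal G_{X\upharpoonright n})\le2^{-n}$. This is an ML test, so no ML random sequence fails an Oberwolfach test with computable $\alpha$. The approximation to our $\alpha$ has to move.

Suppose next that $\alpha$ is left-c.e. and ML random; Chaitin's $\Omega$ is the textbook example. Let $\mathcal G_\sigma$ be the class of sequences extending $\sigma$. This family is nested with $\lambda(\mathcal G_\sigma)=2^{-|\sigma|}$, and $\alpha$ itself fails the test $\langle(\mathcal G_\sigma),\alpha\rangle$. So $z=\alpha$ is ML random and not Oberwolfach random. But it is not a density-one point. If $(\alpha_s)$ is a computable nondecreasing rational sequence with limit $\alpha$, then $[0,\alpha)=\bigcup_s[0,\alpha_s)$ because $\alpha$ is irrational, so $\mathcal P=[\alpha,1]$ is a $\Pi^0_1$ class containing $\alpha$. The intervals $[\alpha-\gamma,\alpha]$ meet $\mathcal P$ in a null set, so $\underline\rho(\mathcal P\mid\alpha)=0$. Hence $z$ and $\alpha$ have to be decoupled: $\alpha$ only tells us in which small set to look for $z$.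

## 4. Why one tolerance is not enough, and a mixed list that is

The first thing to try is this. Fix $n$ and a tolerance $\delta$. For each string $\sigma$ of length $n$, from left to right, offer a node with region $[0,1]$ and grains of total measure $2^{-n}$, which is the most that $\lambda(\mathcal G_\sigma)\le2^{-n}$ allows. When all its grains are broken, move the approximation of $\alpha$ to the next string. By Lemma 1, crossing all $2^n$ strings costs the opponent at least $2^n\cdot\delta2^{-n}/11=\delta/11$, since the nodes are on offer during non-overlapping time intervals. If $\delta>22$, this exceeds the budget $2$, so some grain survives forever.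

What does a surviving grain give? Suppose that $f$ contains $2^{-e-1}1_U$, where $U$ is the complement of a $\Pi^0_1$ class. A bound by $\delta>22$ on averages of $f-f_{s_\nu}$ says nothing about $\lambda(U\cap I)/|I|$. We need tolerances tending to $0$. But suppose a list $L(\sigma)$ has nodes of one common tolerance $\delta$. If the opponent adds $2\delta$ on every grain, then all grains are broken, with $I=K$ as witness. This costs at most $2\delta w(\sigma)$, because the grains of the list have total measure at most $w(\sigma)$. Crossing all of $[0,1]$ then costs at most $2\delta$, which for $\delta\le1$ is within the budget. Distributing the grains over many nodes in different regions does not help, because only their total measure enters. This is where the plan stops.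

The way past this point is to mix tolerances in one list. Give a node in $\sigma$ a level $k$, grains of total measure $\varepsilon_kw(\sigma)$, a tolerance $\delta_k$, and a target price $r_kw(\sigma)$ with $\delta_k\varepsilon_k$ proportional to $r_k$. Let $4r_{k+1}=r_k$, and replace a node of level $k$ by four nodes of level $k+1$ in four non-overlapping subregions. The target prices of the four add up to that of the node they replace. If we start with one node of level $0$ and always refine only the first node of the list, then after $k$ refinements the list has three nodes of each level $1,\dots,k-1$ and four nodes of level $k$. By repeated use of $4r_i=r_{i-1}$ the total target price is still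
$$3r_1+3r_2+\dots+3r_{k-1}+4r_k=r_0 .$$
The grains fit into $w(\sigma)$ as soon as $\sum_{k\ge1}4\varepsilon_k\le1$, and $\delta_k\to0$ as soon as $r_k/\varepsilon_k\to0$. With $r_k=4^{1-k}$ and $\varepsilon_k=2^{-k-2}$ both hold. Refining every node instead would give $4^k$ nodes of level $k$, with grains of total measure $4^k\varepsilon_kw(\sigma)=2^{k-2}w(\sigma)$, which is too much for $k\ge3$.

Thus most of the payment comes from nodes of large tolerance, and these must be carried along while the nodes of small tolerance are developed. That is why every subwindow will contain a copy of each live node that is not being refined. A window can be left in two ways. Either all nodes in its list, or in the list of a window that it extends in the stack, are dead; or all its subwindows have been used up, in which case some of its nodes are still live. The payment lemma (Lemma 5) covers both ways.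

## 5. A universal opponent and the parameters

For an interval $K$ let $K^{mid}$ be its closed middle half. A point of $K^{mid}$ has distance at least $|K|/4$ from every point outside $K$, so
$$x\in K^{mid}\cap I,\ I\not\subseteq K\quad\Longrightarrow\quad |I|\ge\tfrac14|K|. \tag{2}$$
A *dyadic step function* is a nonnegative rational-valued function that is constant on the interiors of finitely many dyadic intervals covering $[0,1]$. Values on $D$ are ignored.

**Step 1: an opponent that covers the nonrandom points.** This part will make $z$ ML random. Let $V=\bigcup_sV_s$ be a member of a universal ML test with $\lambda(V)\le2^{-16}$. Here $V_0=\emptyset$, and each $V_s$ is a finite union of intervals $[\rho]$, increasing in $s$ and computable from $s$; the enumerated strings $\rho$ cover every sequence that is not ML random.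

**Step 2: an opponent that contains all lower semicomputable functions.** This part will give density one. We want a uniformly computable array of dyadic step functions $h_{e,s}$, nondecreasing in $s$, with $h_{e,0}=0$ and $\int h_{e,s}\le1$, such that every lower semicomputable $h$ with $\int h\le1$ equals $h_e:=\sup_sh_{e,s}$ off $D$ for some $e$. Let $h_{e,s}$ be the maximum of $0$ and the functions $q1_{[\rho]}$ for the pairs $(q,\rho)$ enumerated by stage $s$ into the $e$-th c.e. set of pairs (nothing at stage $0$), stopping forever before the integral would exceed $1$. Given $h$, consider the set of pairs $(q,\rho)$ with $q\ge0$ rational and $[\rho]\subseteq\{h>q\}$. It is c.e., since $[\rho]$ is compact and $\{h>q\}$ is effectively open uniformly in $q$. The finite maxima formed from it are at most $h$ off $D$, so the stopping rule never acts. If $x\notin D$ and $0\leq q<h(x)$, then a small enough dyadic interval with $x$ in its interior lies in the open set $\{h>q\}$. Hence the supremum is $h(x)$, also when $h(x)=0$. In the same way, for every c.e. set $W$ of strings, $1_U$ with $U=\bigcup_{\rho\in W}[\rho]$ equals some $h_e$ off $D$: use the pairs $(1,\rho)$, $\rho\in W$.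

**Step 3: the sum.** We combine everything into one opponent with budget $2$. Put
$$f_s=2^{16}1_{V_s}+\sum_{e<s}2^{-e-1}h_{e,s},\qquad f=\sup_sf_s. \tag{3}$$
Then $f_0=0$, $f_s$ is nondecreasing in $s$, and $\int f\le1+\sum_e2^{-e-1}=2$.

**Parameters.** Let $r_k=4^{1-k}$ $(k\ge0)$, $\varepsilon_k=2^{-k-2}$ $(k\ge1)$ and $\delta_k=2^{9-k}$ $(k\ge0)$. Then
$$4r_{k+1}=r_k,\qquad \delta_k\varepsilon_k=2^{7-2k}=32r_k\ (k\ge1),\qquad \sum_{k\ge1}4\varepsilon_k=1,\qquad \delta_k\downarrow0. \tag{4}$$
Note that $r_0=4$ exceeds the budget $2$.

## 6. The stack of windows

**Definition (nodes, full form).** A window is a string $\sigma$ opened at a stage $s_\sigma$; it carries a finite ordered list $L(\sigma)$ of nodes. A node $\nu\in L(\sigma)$ has a level $k_\nu$, the stage $s_\nu=s_\sigma$, a region, the tolerance $\delta_{k_\nu}$, and finitely many non-overlapping dyadic grains in its region, ordered from left to right. If $\nu$ is not the root node, it also has a parent node $\pi(\nu)$ and a *host* $h(\nu)$, which is a grain of $\pi(\nu)$, with $\mathrm{reg}(\nu)\subseteq h(\nu)$. A grain of $\nu$ is broken according to (1) with $\delta=\delta_{k_\nu}$. The node $\nu$ is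

- *valid* if the hosts $h(\nu),h(\pi(\nu)),\dots$ are all unbroken;
- *exhausted* if all its grains are broken;
- *live* if it is valid and not exhausted, and *dead* otherwise.

Brokenness is permanent, hence so is death. All proper descendants of a dead node $\mu$ are invalid: if $\mu$ is invalid, a host in its own chain is broken, and this host is in the chain of every descendant; if $\mu$ is exhausted, the grain of $\mu$ that serves as a host in the descendant's chain is broken.

Brokenness is decidable. The pairs $(a,b)$ such that $I=[a,b]$ satisfies the first three conditions in (1) form a compact polygon with rational vertices. Cut it along the lines on which $a$ or $b$ is a breakpoint of $f_s-f_{s_\nu}$. On each piece the function $\int_a^b(f_s-f_{s_\nu})-\delta_{k_\nu}(b-a)$ is affine with rational data, so its maximum is attained at a vertex and can be computed.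

**Stage $0$.** Open the window $\emptyset$ with $L(\emptyset)=(\nu_0)$, where the root node $\nu_0$ has level $0$, region $[0,1]$ and the single grain $[0,1]$. The stack is $(\emptyset)$, and $\alpha_0=0$.

**Subwindows.** When a window $\sigma$ is opened at depth $d$ in the stack (the root window has depth $0$), fix $n(\sigma)>|\sigma|$ so large that
$$2^{-n(\sigma)}\le\tfrac1{32}\min\{|K|:K\text{ a grain of a node in }L(\sigma)\},\qquad m\,2^{-n(\sigma)}\le2^{-d-2}w(\sigma), \tag{5}$$
where $m$ is the maximal number of grains of a node in $L(\sigma)$. The *subwindows* of $\sigma$ are the strings of length $n(\sigma)$ extending $\sigma$. They are used from left to right.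

**Stage $s>0$, closing.** Let the stack be $\sigma_0=\emptyset\prec\sigma_1\prec\dots\prec\sigma_d$, with $\sigma_d$ on top. If some $L(\sigma_i)$ has no live node at stage $s$, take the least such $i$, close $\sigma_i,\dots,\sigma_d$, and let $\tau=\sigma_i$. While $\tau$ is the rightmost subwindow of its parent window, close the parent too (we say it is *consumed*) and let $\tau$ be the parent. Afterwards let $\sigma$ be the parent window of $\tau$, and $\sigma'$ the subwindow of $\sigma$ next to the right of $\tau$. Lemma 5 shows that the root window is never closed; until then, imagine that the construction stops if it is. If nothing is closed, let $\sigma=\sigma_d$ and let $\sigma'$ be its leftmost subwindow. In all cases $L(\sigma)$ has a live node, by minimality of $i$. In particular a consumed window has a live node at the moment when it is consumed.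

**Stage $s>0$, opening $\sigma'$.** Let $\nu^1$ be the first live node of $L(\sigma)$, of level $k$, and $K$ its first unbroken grain. Split $K^{mid}$ into four equal intervals $B_1,\dots,B_4$, so $|B_i|=|K|/8$. The list $L(\sigma')$ starts with four nodes of level $k+1$, the *children* of $\nu^1$, with parent $\nu^1$, host $K$ and regions $B_1,\dots,B_4$; we say that $\nu^1$ is *expanded*. Then, in the order of $L(\sigma)$, for every other live $\nu\in L(\sigma)$ there follows one node, a *copy* of $\nu$, of level $k_\nu$, with parent $\nu$, with host the first unbroken grain $K$ of $\nu$, and with region this $K$.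

**Stage $s>0$, grains of a new node.** Let the new node have level $k'$, parent $\nu$, host $K$ and region $R$. Its grains are non-overlapping dyadic intervals $Q\subseteq R^{mid}$ of a common length, of total measure exactly $\varepsilon_{k'}w(\sigma')$, such that

- (G1) every $h_{e,s}$ with $e<s$ is constant on $\mathrm{int}\,Q$;
- (G2) $\mathrm{int}\,Q\cap V_s=\emptyset$;
- (G3) for every interval $I\subseteq R$ with $I\cap Q\ne\emptyset$ and $|I|\ge|Q|/4$: $\ \int_I(f_s-f_{s_\nu})\le2^{10}\delta_{k_\nu}|I|$.

These conditions are decidable, (G3) by the same polygon argument, so such grains can be found by search once we know that they exist (Lemma 4). Finally push $\sigma'$ onto the stack and put $\alpha_s=0.\sigma'$.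

Condition (G3) deserves a word. A new node counts mass only from its own stage $s$ on. The mass added between $s_\nu$ and $s$ is controlled by the unbroken host $K$ only for intervals of length at least $|K|/4$, and (G3) controls it on the shorter ones, down to the size of the new grain.

**The first stages by hand.** For $\sigma=\emptyset$ we have $m=1$ and $d=0$, and $n(\emptyset)=5$ satisfies (5). Nothing is closed at stage $1$, since $\nu_0$ is live (Lemma 3 below). So $\sigma'=00000$ is opened with the four children of $\nu_0$, of level $1$, with regions $[\frac14,\frac38],[\frac38,\frac12],[\frac12,\frac58],[\frac58,\frac34]$, tolerance $\delta_1=256$, and grains of total measure $\varepsilon_1w(\sigma')=\frac1{256}$ each. If nothing gets broken, the next two lists have levels $2,2,2,2,1,1,1$ and then $3,3,3,3,2,2,2,1,1,1$. Suppose instead that in each of the $32$ subwindows all four children got exhausted. By Lemma 1 and (4) each exhaustion costs at least $\frac{32}{11}r_1w(\sigma')$ in its own region. The total would be at least $32\cdot4\cdot\frac{32}{11}\cdot\frac1{32}=\frac{128}{11}>2$, which is impossible.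

**The approximation to $\alpha$.** At the end of each stage the top of the stack is the window opened at that stage, so $\alpha_{s-1}=0.\sigma_d$. If nothing is closed at $s$, then $\sigma'$ is the leftmost subwindow of $\sigma_d$ and $\alpha_s=0.\sigma_d=\alpha_{s-1}$. Otherwise $\tau\preceq\sigma_d$, and $\sigma'$ has the length of $\tau$ and lies to its right, so $\alpha_s\ge0.\tau+2^{-|\tau|}>0.\sigma_d=\alpha_{s-1}$. So $(\alpha_s)$ is computable and nondecreasing, and $\alpha=\lim_s\alpha_s$ is left-c.e.

**Lemma 2 (tree of windows).** No string is opened twice. If $\sigma\prec\tau$ are opened windows, then $\sigma$ is an ancestor of $\tau$ in the tree of windows, and every grain of a node in $L(\tau)$ lies inside a grain of a node in $L(\sigma)$.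

**Proof.** Call each opening of a window an event; the events form a tree, the parent of an event being the window of which it opens a subwindow. From one event each subwindow is opened at most once: the leftmost one can be opened only when $\sigma$ is on top of the stack, that is, at the stage right after the opening of $\sigma$, and from then on each closed subwindow is followed by its right neighbor until $\sigma$ is closed. Take two distinct events. If one is an ancestor of the other, their strings are properly nested, because $n(\sigma)>|\sigma|$. If not, they are reached through two distinct subwindows of their deepest common ancestor; these are different strings of the same length, so the two strings, which extend them, are incomparable. Hence events with comparable strings are related in the tree, and distinct events have distinct strings. For the last claim, each grain of a node $\nu$ lies in $\mathrm{reg}(\nu)\subseteq h(\nu)$, which is a grain of $\pi(\nu)$, and $\pi(\nu)$ is in the list of the parent window; iterate. $\square$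

**Lemma 3 (lists).** The root node is always live. Along each $L(\sigma)$ the levels are nonincreasing, each level $k\ge1$ occurs at most four times, and level $0$ occurs only in $L(\emptyset)$. The grains of all nodes in $L(\sigma)$ have total measure at most $w(\sigma)$.

**Proof.** The root node has no host, so it is valid. Its grain $[0,1]$ is never broken, because $|I|\ge\frac14$ gives $\int_If\le2<128\le\delta_0|I|$. For the levels use induction along the tree. Since $L(\sigma)$ is nonincreasing in level, the first live node $\nu^1$ has the largest level $k$ among the live nodes. The list $L(\sigma')$ begins with four nodes of level $k+1$, and then come copies, in order, of the other live nodes, with levels at most $k$. So $L(\sigma')$ is nonincreasing, level $k+1$ occurs exactly four times, and every other level occurs at most as often as in $L(\sigma)$. The only list with a node of level $0$ is $L(\emptyset)=(\nu_0)$, because $\nu_0$ is expanded and never copied. For $\sigma\neq\emptyset$ the total measure is therefore at most $\sum_{k\ge1}4\varepsilon_kw(\sigma)=w(\sigma)$. For $\sigma=\emptyset$ it is $1=w(\emptyset)$. $\square$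

A new node is live at its own stage $s$. Its hosts are unbroken because its parent is live and the host was chosen unbroken, and its grains are unbroken because $f_s-f_{s}=0$.

## 7. New grains exist

**Lemma 4.** In the construction, grains with (G1), (G2), (G3) exist.

**Proof.** Let $g=f_s-f_{s_\nu}$ and $\delta=\delta_{k_\nu}\le2^9$. Recall that $R=K$ or $R=B_i$, so $R\subseteq K$ and $|R|\ge|K|/8$.

**Step 1: little new mass in $R$.** This is the input for the next two steps. As $K$ is an unbroken grain of $\nu$, the choice $I=K$ gives $\int_Kg\le\delta|K|$. Hence $\int_Rg\le8\delta|R|$.

**Step 2: few points of $R$ are near concentrated mass.** This will give (G3). Let $E$ be the union of all intervals $I\subseteq R$ with $\int_Ig>2^7\delta|I|$. We claim that $\lambda(E)\le\frac3{16}|R|$. The set $E$ differs from the union of the interiors of these intervals by a countable set. Indeed, a point of the difference is an endpoint of one of the intervals; it is therefore a left or right endpoint of a component of the union of interiors, and there are only countably many of these. Let $C$ be a compact subset of the union of the interiors. Finitely many of the intervals cover $C$. Going through these by decreasing length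 and keeping those disjoint from the ones already kept, we get disjoint $J_1,J_2,\dots$ such that each of the finitely many intervals meets some $J_i$ that is at least as long. So $C$ is covered by the intervals concentric with the $J_i$ and three times as long, and
$$\lambda(C)\le3\sum_i|J_i|\le\frac3{2^7\delta}\int_Rg\le\frac3{2^7\delta}\,8\delta|R|=\tfrac3{16}|R|.$$
Take the supremum over $C$.

**Step 3: few points of $R$ are in $V_s$.** This will give (G2). We have $\mathrm{int}\,K\cap V_{s_\nu}=\emptyset$, by (G2) for the node $\nu$, or by $V_0=\emptyset$ if $\nu=\nu_0$. Therefore (3) gives $g\ge2^{16}1_{V_s}$ a.e. on $K$, and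
$$\lambda(V_s\cap R)\le2^{-16}\int_Rg\le2^{-16}\cdot2^3\cdot2^9|R|=\tfrac1{16}|R|.$$
Since $|R^{mid}|=\frac12|R|$, we get $\lambda(R^{mid}\setminus(E\cup V_s))\ge\big(\frac12-\frac3{16}-\frac1{16}\big)|R|=\frac14|R|$.

**Step 4: selecting cells.** We turn good points into grains. Take dyadic cells of a common length at most $\varepsilon_{k'}w(\sigma')$, so fine that the endpoints of $R^{mid}$ and all breakpoints of $V_s$ and of the $h_{e,s}$, $e<s$, are cell endpoints. (All of these are dyadic rationals.) The cells $Q\subseteq R^{mid}$ that contain a point $x\notin E\cup V_s$ have total measure at least
$$\tfrac14|R|\ge\tfrac1{32}|K|\ge2^{-n(\sigma)}=w(\sigma')\ge\varepsilon_{k'}w(\sigma')$$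
by (5). Since $\varepsilon_{k'}w(\sigma')$ is a power of $2$ that is at least the cell length, it is an integer multiple of the cell length. So we can select some of these cells with total measure exactly $\varepsilon_{k'}w(\sigma')$.

**Step 5: verification.** We check that a selected cell $Q$, with its point $x$, satisfies the three conditions. (G1) holds by the choice of the cell length. For (G2), a cell whose interior meets $V_s$ is contained in $V_s$, which $x$ excludes. For (G3), let $I\subseteq R$ with $I\cap Q\ne\emptyset$ and $|I|\ge|Q|/4$, and let $I'$ be the smallest interval containing $I\cup\{x\}$. As $I$ meets $Q\ni x$, we have $I'\subseteq I\cup Q\subseteq R$ and $|I'|\le|I|+|Q|\le5|I|$. Since $x\in I'$ and $x\notin E$,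
$$\int_Ig\le\int_{I'}g\le2^7\delta|I'|\le5\cdot2^7\delta|I|\le2^{10}\delta|I|.\qquad\square$$

## 8. The payment lemma

**Lemma 5.** Let a window $\sigma$ at depth $d$ be closed at stage $t$. Every $\nu\in L(\sigma)$ that is valid at stage $t$ satisfies
$$\int_{\mathrm{reg}(\nu)}(f_t-f_{s_\sigma})\ \ge\ (2-2^{-d})\,r_{k_\nu}\,w(\sigma). \tag{6}$$
Consequently the root window is never closed.

The factor $2-2^{-d}$ increases with the depth. The slack between depth $d+1$ and depth $d$ absorbs the subwindows in which nothing can be charged.

**Proof.**

**Step 1: exhausted nodes have been paid for.** This is the base of the induction. Let $\nu\in L(\sigma)$ be exhausted at $t$. Then $\nu\ne\nu_0$ and $k=k_\nu\ge1$. The grains of $\nu$ have total measure $\varepsilon_kw(\sigma)$, so Lemma 1 and (4) give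
$$\int_{\mathrm{reg}(\nu)}(f_t-f_{s_\sigma})\ge\frac{\delta_k\varepsilon_kw(\sigma)}{11}=\frac{32}{11}r_kw(\sigma)\ge2r_kw(\sigma),$$
which is more than (6) asks for.

Now use induction on the finite tree of windows opened so far, treating subwindows before the window $\sigma$ itself.

**Step 2: closing because of a list without live nodes.** Here $\sigma$ is one of the windows $\sigma_i,\dots,\sigma_d$ of the closing rule, and we verify (6) directly. If $\sigma=\sigma_i$, then $L(\sigma)$ has no live node, so each of its valid nodes is exhausted, and Step 1 applies. If $\sigma$ is one of the windows stacked on top of $\sigma_i$, then every node of $L(\sigma)$ has a proper ancestor in $L(\sigma_i)$, which is dead. So every node of $L(\sigma)$ is invalid, and there is nothing to prove.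

**Step 3: consumption, setting up the charges.** Here all subwindows have been used, while some nodes of $L(\sigma)$ are still live; we find out which subwindows can be charged. Let $\sigma'_1,\dots,\sigma'_M$ be the subwindows of $\sigma$, where $M=2^{n(\sigma)-|\sigma|}$, let $w'=2^{-n(\sigma)}$, and let $\sigma'_j$ be opened at $s_j$ and closed at $t_j$. Then $s_\sigma<s_1$, $t_j=s_{j+1}$ for $j<M$, and $t_M=t$. Let $\nu\in L(\sigma)$ be valid at $t$. If $\nu$ is exhausted at $t$, use Step 1. Otherwise $\nu$ is live at $t$, hence at all stages in $[s_\sigma,t]$. So for each $j$ it has a copy, or four children, in $L(\sigma'_j)$, with a host $K_j$, which is a grain of $\nu$. Call $j$ *bad* if $K_j$ is broken at $t_j$. If $j<j'$ are both bad, then $K_j$ is broken at $t_j\le s_{j'}$ while $K_{j'}$ is unbroken at $s_{j'}$. So distinct bad $j$ have distinct $K_j$, and there are at most $m$ bad $j$.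

**Step 4: consumption, the charge in one subwindow.** Let $j$ be not bad. We show
$$\int_{K_j}(f_{t_j}-f_{s_j})\ge(2-2^{-d-1})\,r_{k_\nu}\,w'. \tag{7}$$
The node $\nu$ is valid at $t\ge t_j$, hence at $t_j$, and $K_j$ is unbroken at $t_j$. So the copy, or the children, of $\nu$ in $L(\sigma'_j)$ are valid at $t_j$. The window $\sigma'_j$ has depth $d+1$, so the induction hypothesis applies to them. A copy has region $K_j$ and level $k_\nu$, so (6) for it is (7). If $\nu$ was expanded, the four children have level $k_\nu+1$ and non-overlapping regions $B_i\subseteq K_j$, and adding the four inequalities gives
$$\int_{K_j}(f_{t_j}-f_{s_j})\ge4(2-2^{-d-1})r_{k_\nu+1}w'=(2-2^{-d-1})r_{k_\nu}w'.$$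

**Step 5: consumption, summing up.** We add (7) over the $j$ that are not bad. All $K_j$ lie in $\mathrm{reg}(\nu)$, the time intervals $[s_j,t_j]\subseteq[s_\sigma,t]$ do not overlap, and $(M-m)w'\ge(1-2^{-d-2})w(\sigma)$ by (5). Hence
$$\int_{\mathrm{reg}(\nu)}(f_t-f_{s_\sigma})\ge(1-2^{-d-2})(2-2^{-d-1})\,r_{k_\nu}w(\sigma)\ge(2-2^{-d})\,r_{k_\nu}w(\sigma),$$
because the product of the two factors is $2-2^{-d}+2^{-2d-3}$.

**Step 6: the root.** It remains to see that $\alpha$ is never pushed out of $[0,1]$. The root node is always live by Lemma 3, so $L(\emptyset)$ always has a live node, and the root window could be closed only by consumption. Suppose this happened for the first time at stage $t$. The proof of (6) uses only the construction up to the closings at stage $t$. So (6) for $\nu_0$, with $d=0$, would give $\int f_t\ge(2-1)r_0=4>2$, a contradiction. $\square$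

## 9. The grains along $\alpha$ form an Oberwolfach test

Let $\mathcal G_\tau$ be the union of the interiors of all grains of all nodes in $L(\sigma)$, over all opened windows $\sigma\succeq\tau$.

**Lemma 6.** $\langle(\mathcal G_\tau),\alpha\rangle$ is an Oberwolfach test.

**Proof.** The real $\alpha$ is left-c.e., the family is uniformly $\Sigma^0_1$, and $\tau\preceq\tau'$ implies $\mathcal G_{\tau'}\subseteq\mathcal G_\tau$. For the measure, consider the minimal opened strings $\sigma\succeq\tau$. They are pairwise incomparable. Every opened window extending $\tau$ equals or extends one of them, so by Lemma 2 its grains lie inside grains belonging to that one. By Lemma 3, these have total measure at most $w(\sigma)$. Hence $\lambda(\mathcal G_\tau)\le\sum_\sigma w(\sigma)\le2^{-|\tau|}$, where the sum is over the minimal opened $\sigma\succeq\tau$. $\square$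

## 10. Permanent windows, permanently live nodes, and the point $z$

**Step 1: permanent windows.** We identify $\alpha$. The window $\sigma_0^*=\emptyset$ is in the stack forever, by Lemma 5. Suppose $\sigma_j^*$ is permanently in the stack from its opening on. At the next stage it is on top, so any closing would include it; hence nothing is closed, and its leftmost subwindow is opened. From then on it always has an open subwindow: whenever one is closed, the next one is opened at the same stage, since otherwise $\sigma_j^*$ would itself be closed. It has finitely many subwindows, used from left to right, so one of them, $\sigma_{j+1}^*$, is permanent. Let $X=\bigcup_j\sigma_j^*$, an infinite sequence. For all large $s$ the top of the stack extends $\sigma_j^*$, so $\alpha_s\in[\sigma_j^*]$. Therefore $\alpha=0.X$.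

**Step 2: a leftmost path of permanently live nodes.** The point $z$ will be defined from it. Call a node *permanently live* if it is live at every stage from its own stage on. At every stage from its opening on, $L(\sigma_j^*)$ has a live node, or $\sigma_j^*$ would be closed. The list is finite and death is permanent, so $L(\sigma_j^*)$ contains a permanently live node. The parent of a permanently live node $\nu$ is permanently live: the hosts in its chain are hosts in the chain of $\nu$ and are never broken, and its grain $h(\nu)$ is never broken. So the permanently live nodes in the lists $L(\sigma_j^*)$, $j\ge0$, form an infinite finitely branching tree with root $\nu_0$. By König's lemma it has infinite paths. Let $\nu_0,\nu_1,\dots$ be the leftmost one: $\nu_{j+1}$ is the first node in $L(\sigma_{j+1}^*)$ that is permanently live, has parent $\nu_j$, and lies on an infinite path. Write $k_j=k_{\nu_j}$ and $s_j=s_{\nu_j}$. The sequence $(s_j)$ is strictly increasing.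

**Lemma 7.** $k_j\to\infty$.

**Proof.** Levels do not decrease along the path. Suppose they are constant from $j_0$ on. Then for every $j\ge j_0$ the node $\nu_{j+1}$ is a copy of $\nu_j$, and it is the only node in $L(\sigma_{j+1}^*)$ with parent $\nu_j$. In this proof, "predecessor" refers to the order of a list, and a node counts as a descendant of itself.

**Step (a): order and parents.** We note a compatibility that is used throughout. If $\mu$ precedes $\mu'$ in $L(\sigma_{j+1}^*)$, then $\pi(\mu)$ precedes or equals $\pi(\mu')$ in $L(\sigma_j^*)$. Indeed the list starts with the children of the first live node of $L(\sigma_j^*)$ and continues with copies of the later live nodes in order.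

**Step (b): nothing to the left lies on an infinite path.** We show, by induction on $j$, that no predecessor of $\nu_j$ in $L(\sigma_j^*)$ lies on an infinite path of permanently live nodes. For $j=0$ there are no predecessors. Let $j\ge1$, and suppose that a predecessor $\mu$ of $\nu_j$ lies on an infinite path. Its parent lies on that path and, by (a), precedes or equals $\nu_{j-1}$. The former is excluded by induction, the latter by the choice of $\nu_j$ as first.

**Step (c): the predecessors die.** We find a stage after which everything to the left is dead. By (b), none of the finitely many predecessors of $\nu_{j_0}$ lies on an infinite path. So by König's lemma each has only finitely many permanently live descendants. (A predecessor that is not permanently live has none, since parents of permanently live nodes are permanently live.) Hence there is $j_1\ge j_0$ such that the predecessors of $\nu_{j_0}$ have no permanently live descendants in $L(\sigma_{j_1}^*)$. For $j\ge j_0$, a predecessor of $\nu_{j+1}$ has a parent that precedes or equals $\nu_j$; it is not $\nu_j$, because $\nu_{j+1}$ is the only node with parent $\nu_j$. So the parents of the predecessors of $\nu_{j+1}$ are predecessors of $\nu_j$. Iterating,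 all predecessors of $\nu_{j_1}$ are descendants of predecessors of $\nu_{j_0}$. They are therefore not permanently live, and there is a stage $t$ from which on they are all dead, and all their proper descendants are invalid.

**Step (d): the path node gets expanded.** This is the contradiction. Choose $j\ge j_1$ such that $\sigma_{j+1}^*$ is opened after $t$. By the iteration in (c), the predecessors of $\nu_j$ descend from predecessors of $\nu_{j_1}$, so they are dead when $\sigma_{j+1}^*$ is opened. As $\nu_j$ is live, it is the first live node of $L(\sigma_j^*)$ at that stage. So it is expanded, and $k_{j+1}=k_j+1$, contradicting $k_{j+1}=k_j$. $\square$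

**Step 3: definition of $z$.** We intersect the hosts. Let $K_j=h(\nu_{j+1})$. This is a grain of $\nu_j$ which is never broken, and $K_0=[0,1]$. The interval $K_{j+1}$ is a grain of $\nu_{j+1}$, so $K_{j+1}\subseteq\mathrm{reg}(\nu_{j+1})^{mid}$, and $\mathrm{reg}(\nu_{j+1})$ is either $K_j$ or one of the intervals $B_i\subseteq K_j^{mid}$. In both cases $K_{j+1}\subseteq K_j^{mid}$. By Lemma 3, $|K_j|\le w(\sigma_j^*)\to0$. Let $\{z\}=\bigcap_jK_j$. Then $z\in K_j^{mid}\subseteq\mathrm{int}\,K_j$ for all $j$.

**Step 4: $z\notin D$.** This removes all ambiguity of expansions. A dyadic rational $p2^{-N}$ is not in the interior of any dyadic interval of length at most $2^{-N}$. But $z$ is in the interior of the dyadic intervals $K_j$, and $|K_j|\to0$.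

**Step 5: $z$ is ML random.** Condition (G2) was made for this. By (G2), and by $V_0=\emptyset$ for $j=0$, we have $\mathrm{int}\,K_j\cap V_{s_j}=\emptyset$. As $z\in\mathrm{int}\,K_j$ and $s_j\to\infty$, $z$ lies in no $[\rho]$ enumerated into $V$. So the expansion of $z$ is not covered by $V$, and $z$ is ML random.

**Step 6: $z$ fails the test.** We also have to check that the expansion of $\alpha$ is $X$. Given $n$, choose $j$ with $|\sigma_j^*|\ge n$. Then $\sigma_j^*\succeq X\upharpoonright n$ and $K_j$ is a grain of $\nu_j\in L(\sigma_j^*)$, so $z\in\mathrm{int}\,K_j\subseteq\mathcal G_{X\upharpoonright n}$. Hence $z\in\bigcap_n\mathcal G_{X\upharpoonright n}$. If $\alpha=0.X$ were a dyadic rational, $X$ would be eventually constant, hence computable, and $(\mathcal G_{X\upharpoonright n})_n$ would be an ML test capturing the ML random $z$, as in Section 3. So $\alpha\notin D$, $\alpha\upharpoonright n=X\upharpoonright n$ for all $n$, and $z$ fails $\langle(\mathcal G_\tau),\alpha\rangle$.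

## 11. Averages of late mass around $z$, Lebesgue points and density

**Lemma 8.** Let $I\ni z$ be an interval and let $j$ be maximal with $I\subseteq K_j$. Then $j$ exists, $j\to\infty$ as $|I|\to0$, and
$$\int_I(f-f_{s_j})\le2^{11}\,\delta_{k_j}\,|I|. \tag{8}$$

**Proof.** The index $j$ exists because $I\subseteq K_0=[0,1]$ and $|K_j|\to0$. It tends to infinity because $z\in\mathrm{int}\,K_i$ for each fixed $i$, so $I\subseteq K_i$ once $|I|$ is small. Note that $I\not\subseteq K_{j+1}$.

**Case 1: $I\subseteq\mathrm{reg}(\nu_{j+1})$.** Here the interval is too short for $K_j$ to control it, and we use $K_{j+1}$. As $z\in K_{j+1}^{mid}\cap I$, (2) gives $|I|\ge\frac14|K_{j+1}|$. Apply (G3) to the grain $K_{j+1}$ of $\nu_{j+1}$, whose parent is $\nu_j$: we get $\int_I(f_{s_{j+1}}-f_{s_j})\le2^{10}\delta_{k_j}|I|$. As $K_{j+1}$ is never broken, $\int_I(f_s-f_{s_{j+1}})\le\delta_{k_{j+1}}|I|$ for all $s\geq s_{j+1}$, and in the limit $\int_I(f-f_{s_{j+1}})\le\delta_{k_{j+1}}|I|\le\delta_{k_j}|I|$. Add the two bounds.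

**Case 2: $I\not\subseteq\mathrm{reg}(\nu_{j+1})$.** Here the interval is almost as long as $K_j$. Since $I\subseteq K_j$, the region is not $K_j$, so it is some $B_i$. As $z\in K_{j+1}\subseteq B_i^{mid}$, (2) gives $|I|\ge\frac14|B_i|=\frac1{32}|K_j|$. As $K_j$ is never broken, taking the interval $K_j$ itself in (1) gives
$$\int_I(f-f_{s_j})\le\int_{K_j}(f-f_{s_j})\le\delta_{k_j}|K_j|\le32\,\delta_{k_j}|I|.\qquad\square$$

**Proof of Theorem B(i).** Let $h$ be lower semicomputable and integrable. After division by a positive rational we may assume $\int h\le1$; the conclusion is not affected. Fix $e$ with $h=h_e$ off $D$.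

**Step 1: $h(z)$ is finite.** This makes the statement meaningful. The sets $\{h>2^n\}$ are uniformly $\Sigma^0_1$ and have measure at most $2^{-n}$, so they form an ML test. As $z$ is ML random, $h(z)<\infty$.

**Step 2: the approximations are constant near $z$.** This lets us compare $h$ with a constant. Let $s_j>e$. By (G1) for the grain $K_j$ of $\nu_j$, the function $h_{e,s_j}$ has a constant value $c_j$ on $\mathrm{int}\,K_j\ni z$. As $z\notin D$, $c_j=h_{e,s_j}(z)$, and these values increase to $h_e(z)=h(z)$.

**Step 3: the average.** We insert (8). Let $I\ni z$ be so short that $s_j>e$ for the $j$ of Lemma 8. Almost everywhere on $I\subseteq K_j$ we have $h-c_j=h_e-h_{e,s_j}$, and by (3), since $e<s_j$,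
$$0\le h-c_j\le2^{e+1}(f-f_{s_j}),\qquad |h-h(z)|\le(h-c_j)+|c_j-h(z)|.$$
By (8),
$$\frac1{|I|}\int_I|h-h(z)|\le2^{e+12}\,\delta_{k_j}+|c_j-h(z)|. \tag{9}$$
As $|I|\to0$ we have $j\to\infty$, so $\delta_{k_j}\to0$ by Lemma 7 and $c_j\to h(z)$ by Step 2. The right side tends to $0$. $\blacksquare$

**Proof of Theorem A.** By Section 10, $z$ is ML random and fails an Oberwolfach test. It remains to show that it is a density-one point. Let $\mathcal P\ni z$ be a $\Pi^0_1$ class. Off $D$, its complement equals a set $U=\bigcup_{\rho\in W}[\rho]$ with $W$ c.e., whether $\mathcal P$ is regarded as a class in $[0,1]$ or in Cantor space. As $z\notin D$, we have $z\notin U$. By Step 2 of Section 5 there is $e$ with $1_U=h_e$ off $D$, so $h_e(z)=0$. As in Step 2 of the preceding proof, for $s_j>e$ the constant value $c_j$ of $h_{e,s_j}$ on $\mathrm{int}\,K_j$ is $h_{e,s_j}(z)=0$. The estimate in Step 3 now reads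
$$\frac{\lambda(U\cap I)}{|I|}\le2^{e+12}\,\delta_{k_j}\longrightarrow0\qquad(|I|\to0,\ z\in I),$$
so $\lambda(\mathcal P\cap I)/|I|\to1$, and $\underline\rho(\mathcal P\mid z)=1$. $\blacksquare$

## 12. Tails of $z$ inside a given class of positive measure

**Proof of Theorem B(ii).** Let $\mathcal Q$ be a $\Pi^0_1$ class of positive measure, and let $z$, $\alpha$, $(\mathcal G_\tau)$ be as above.

**Step 1: some tail of $z$ lies in $\mathcal Q$ (Kučera).** This tail will be the required point. In Cantor space, up to dyadic points, which are not tails of $z$ because $z\notin D$, the complement of $\mathcal Q$ is the set of sequences that have a prefix in a c.e. prefix-free set $W$ of strings, with $q=\sum_{\rho\in W}2^{-|\rho|}=1-\lambda(\mathcal Q)<1$. Suppose that no tail of $z$ lies in $\mathcal Q$. Then $z$ has a prefix $\rho_1\in W$, the tail after $\rho_1$ has a prefix $\rho_2\in W$, and so on. So for every $n$ the sequence $z$ has a prefix in $W^n=\{\rho_1\cdots\rho_n:\rho_i\in W\}$. The set $W^n$ is prefix-free and uniformly c.e., and the class it generates has measure $q^n$. Choose a rational $q'$ with $q\le q'<1$ and, computably, numbers $n_i$ with $(q')^{n_i}\le2^{-i}$. The classes generated by $W^{n_i}$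 form an ML test capturing $z$, a contradiction.

Write $z=0.\rho z'$ with $z'\in\mathcal Q$, and let $T(x)=0.\rho+2^{-|\rho|}x$, so $T(z')=z$. As $z\notin D$, also $z'\notin D$.

**Step 2: $z'$ is ML random.** Randomness passes to tails. If an ML test $(U_n)$ captured $z'$, then the classes of sequences $\rho x$ with $x\in U_n$, of measure $2^{-|\rho|}\lambda(U_n)$, would be an ML test capturing $z$.

**Step 3: $z'$ is a density-one point.** Density passes through the affine map $T$. Let $\mathcal P\ni z'$ be a $\Pi^0_1$ class. Then $T(\mathcal P)\ni z$ is a $\Pi^0_1$ class. For every interval $I\ni z'$, $T(I)$ is an interval containing $z$, and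
$$\frac{\lambda(T(\mathcal P)\cap T(I))}{|T(I)|}=\frac{\lambda(\mathcal P\cap I)}{|I|}.$$
The left side tends to $1$ as $|I|\to0$, because $z$ is a density-one point. Hence $\underline\rho(\mathcal P\mid z')=1$.

**Step 4: $z'$ fails an Oberwolfach test.** We shift the test by the same number of bits in both coordinates. Let $\eta=\alpha\upharpoonright|\rho|$ and write $\alpha=0.\eta\hat\alpha$. Then $\hat\alpha=2^{|\rho|}(\alpha-0.\eta)$ is left-c.e., as the limit of the computable nondecreasing sequence $2^{|\rho|}(\alpha_s-0.\eta)$, started at a stage from which on $\alpha_s\ge0.\eta$; such a stage exists because $\alpha\notin D$ gives $\alpha>0.\eta$. Also $\hat\alpha\notin D$, so $\alpha\upharpoonright(|\rho|+n)$ is $\eta$ followed by $\hat\alpha\upharpoonright n$. Let $\hat{\mathcal G}_\tau=\{x:T(x)\in\mathcal G_{\eta\tau}\}$. These classes are uniformly $\Sigma^0_1$ and nested, and, since $|\eta|=|\rho|$,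
$$\lambda(\hat{\mathcal G}_\tau)\le2^{|\rho|}\,2^{-|\eta|-|\tau|}=2^{-|\tau|}.$$
For every $n$ we have $T(z')=z\in\mathcal G_{\alpha\upharpoonright(|\rho|+n)}=\mathcal G_{\eta(\hat\alpha\upharpoonright n)}$, so $z'\in\hat{\mathcal G}_{\hat\alpha\upharpoonright n}$. Hence $z'\in\mathcal Q$ fails the Oberwolfach test $\langle(\hat{\mathcal G}_\tau),\hat\alpha\rangle$, and it is a point as in Theorem A. $\blacksquare$
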